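\title{Permanents of nearly decomposable doubly stochastic matrices}

\begin{abstract}
Foregger conjectured in 1980 that every nearly decomposable doubly stochastic matrix $A$ of order $n\ge 2$ satisfies $\operatorname{per}A\ge 2^{1-n}$. We prove this for all $n$, determine the case of equality, and give a sharper bound in terms of the number of nonzero entries in a row or column. These results follow from an inequality for all fully indecomposable doubly stochastic matrices. The proof replaces the permanent by an entropy functional on weighted bipartite multigraphs, splits the graph along an edge whose removal destroys full indecomposability, and uses Gurvits' lower bound for permanents when no such edge exists.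
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $n\ge2$. A real $n\times n$ matrix $A=(a_{rs})$ is \emph{doubly stochastic} if its entries are nonnegative and every row sum and every column sum equals $1$. Its \emph{permanent} is
\[
\operatorname{per}A=\sum_{\sigma\in S_n}\prod_{r=1}^n a_{r\sigma(r)} .
\]
If each row $r$ independently chooses a column $s$ with probability $a_{rs}$, then $\operatorname{per}A$ is the probability that the $n$ chosen columns are distinct. We ask how small this probability can be when the zero pattern of $A$ is as sparse as it can be without falling apart.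

A \emph{line} is a row or a column, and two matrices are \emph{permutation equivalent} if one arises from the other by permuting rows and permuting columns. An $n\times n$ matrix is \emph{partly decomposable} if it contains an $s\times(n-s)$ zero submatrix for some $1\le s\le n-1$, and \emph{fully indecomposable} otherwise. If a doubly stochastic matrix has such a zero submatrix, its $s$ rows place their total mass $s$ in the remaining $s$ columns and fill them; the matrix is then permutation equivalent to a direct sum of two doubly stochastic matrices, and the permanent is the product of the two permanents. So the fully indecomposable matrices are the building blocks. A fully indecomposable matrix is \emph{nearly decomposable} if replacing any one nonzero entry by $0$ gives a partly decomposable matrix. These are the minimal fully indecomposable patterns.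

Let $P$ be the permutation matrix of the cycle $1\mapsto2\mapsto\cdots\mapsto n\mapsto1$. The pattern of $I+P$ is nearly decomposable (Example~\ref{ex:patterns}), and the doubly stochastic matrices with this pattern are $xI+(1-x)P$ with $0<x<1$. Only two permutations contribute to the permanent, so by convexity
\[
\operatorname{per}\bigl(xI+(1-x)P\bigr)=x^n+(1-x)^n\ \ge\ 2^{1-n},
\]
with equality at $x=\frac12$. For $n=2$ this is the only fully indecomposable pattern. For $n=3$ a fully indecomposable pattern has no two zeros in a line, so it contains a pattern permutation equivalent to $I+P$, and it is nearly decomposable only if it equals that pattern. One is led to guess that the cycle is the worst case in every order. This is the conjecture of Foregger (1980), listed in \cite{Open}: \emph{every nearly decomposable doubly stochastic matrix $A$ of order $n$ satisfies $\operatorname{per}A\ge2^{1-n}$.} Foregger showed that it holds for $2\le n\le 9$. Full indecomposability alone would not suffice: the $3\times3$ matrix with all entries $\frac13$ has permanent $\frac29<\frac14$.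

We prove the conjecture for all $n$.

\begin{theorem}\label{thm:A}
If $A$ is a nearly decomposable doubly stochastic matrix of order $n\ge2$, then $\operatorname{per}A\ge2^{1-n}$. Equality holds if and only if $A$ is permutation equivalent to $\frac12(I+P)$.
\end{theorem}

\begin{theorem}\label{thm:B}
Let $A$ be a nearly decomposable doubly stochastic matrix of order $n\ge2$. If some line of $A$ has $d\ge2$ nonzero entries, then
\[
\operatorname{per}A\ \ge\ 2^{\,d+1-n}\,\frac{(d-1)^{d-1}}{d^{d}} .
\]
For $n=d+1$ this bound is attained. Consequently, if the zero pattern of $A$ is not permutation equivalent to that of $I+P$, then $\operatorname{per}A\ge\frac{32}{27}\,2^{1-n}$, and the constant $\frac{32}{27}$ is attained for $n=4$.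
\end{theorem}

Both theorems come from a bound for all fully indecomposable doubly stochastic matrices. Throughout, $\log$ is the natural logarithm, and for $x\in[0,1]$ we put
\[
\eta(x)=-x\log x\quad(\eta(0)=0),\qquad h(x)=\eta(x)+\eta(1-x),\qquad c(x)=\log2-h(x).
\]
Thus $h$ is the binary entropy and $c$ is its deficit from the maximum. We have $c(x)=c(1-x)$, and on $(0,1)$ we have $c'(x)=\log\frac{x}{1-x}$ and $c''(x)=\frac1{x(1-x)}>0$. So $c$ is convex, $c\ge0$, and $c(x)=0$ only for $x=\frac12$. For a position $k=(r,s)$ we write $a_k=a_{rs}$.

\begin{theorem}\label{thm:C}
Let $A$ be a fully indecomposable doubly stochastic matrix of order $n\ge2$. Let $R$ be the set of nonzero positions whose replacement by $0$ leaves a fully indecomposable matrix, and let $K$ be the set of the other nonzero positions. Let $v$ be a line of $A$ and $g$ a nonzero position in $v$; if $v$ has at least three nonzero entries, $g$ may be omitted. Then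
\[
\operatorname{per}A\ \ge\ 2^{1-n}\prod_{k\in R,\ k\notin v}\tfrac12\exp h(a_k)\ \prod_{k\in K,\ k\in v,\ k\ne g}2\exp(-h(a_k)) .
\]
\end{theorem}

The factors of the first product are at most $1$ and those of the second are at least $1$. Near decomposability means $R=\emptyset$, and this is the only place where it will be used.

\begin{corollary}\label{cor:D}
Let $A$ be a doubly stochastic matrix of order $n$ that is permutation equivalent to a direct sum of $r$ blocks, each of which is $[1]$ or nearly decomposable. Then $\operatorname{per}A\ge2^{r-n}$, with equality if and only if every block is $[1]$ or permutation equivalent to some $\frac12(I+P)$.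
\end{corollary}

Section~\ref{sec:idea} shows the method on a $4\times4$ matrix. Section~\ref{sec:tools} collects the standard facts that we use, Section~\ref{sec:cuts} the combinatorics of splitting, and Section~\ref{sec:Lambda} the entropy functional. The induction is carried out in Section~\ref{sec:main}, and the theorems are deduced in Section~\ref{sec:proofs}.

\section{Splitting at a critical entry}\label{sec:idea}

Let $A$ be fully indecomposable and doubly stochastic, and let $e$ be a nonzero position whose replacement by $0$ gives a partly decomposable matrix. After permutations,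
\[
A=\begin{pmatrix}A_1&B\\ C&A_2\end{pmatrix},
\]
where $A_1,A_2$ are square and the only nonzero entry of $B$ is $a_e$, in row $i$ and column $j$. Let $F$ be the set of nonzero positions of $C$. Comparing the row sums and the column sums of $A_1$ shows that the entries of $C$ add up to $a_e$. Hence we obtain two smaller doubly stochastic matrices: $A_1^+$, by adding all rows of $C$ to row $i$ of $A_1$, and $A_2^+$, by adding all columns of $C$ to column $j$ of $A_2$. Their orders add up to $n$. An inequality $\operatorname{per}A\ge\frac12\operatorname{per}A_1^+\operatorname{per}A_2^+$, applied $n-1$ times, would produce the constant $2^{1-n}$.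

Let us see what can be proved in this direction. Put $P_\emptyset=\operatorname{per}A_1$ and $Q_\emptyset=\operatorname{per}A_2$, and for $f=(x',y)\in F$ put $P_f=a_f\operatorname{per}A_1(i|y)$ and $Q_f=a_f\operatorname{per}A_2(x'|j)$, where $(r|s)$ denotes deletion of row $r$ and column $s$. The permanent is linear in each line, and a permutation that contributes to $\operatorname{per}A$ uses either nothing of $B$ and $C$, or $e$ and exactly one position of $F$. Therefore
\[
\operatorname{per}A_1^+=\sum_TP_T,\qquad \operatorname{per}A_2^+=\sum_TQ_T,\qquad \operatorname{per}A=P_\emptyset Q_\emptyset+\sum_{f\in F}\frac{a_e}{a_f}P_fQ_f ,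
\]
where $T$ runs over $\emptyset$ and the elements of $F$. Lower bounds for $\sum_TP_T$ and $\sum_TQ_T$ do not control the third sum, because they do not prevent $P$ and $Q$ from being large at different indices $T$. The matrix itself suggests a distribution on the indices, namely $\pi_\emptyset=1-a_e$ and $\pi_f=a_f$. Jensen's inequality with these weights gives
\begin{equation}\label{eq:heur}
\log\operatorname{per}A\ \ge\ \sum_T\pi_T\log\frac{P_T}{\pi_T}+\sum_T\pi_T\log\frac{Q_T}{\pi_T}-h(a_e).
\end{equation}
The loss $h(a_e)\le\log2$ is what we hoped for. But the two sums are \emph{at most} $\log\operatorname{per}A_1^+$ and $\log\operatorname{per}A_2^+$, again by Jensen's inequality. So the induction has to run on a quantity $\Lambda\le\log\operatorname{per}$ in which every position $k$ is forced to be used with probability $a_k$. Such a quantity is defined in Section~\ref{sec:Lambda}, and for it \eqref{eq:heur} becomes $\Lambda(A)\ge\Lambda(A_1^+)+\Lambda(A_2^+)-h(a_e)$.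

The first order with a nearly decomposable pattern other than the cycle is $n=4$. For $x_1,x_2,x_3>0$ with sum $1$ consider
\begin{equation}\label{eq:four}
A=\left(\begin{array}{ccc|c}0&x_1&x_2&x_3\\ x_1&1-x_1&0&0\\ x_2&0&1-x_2&0\\ \hline x_3&0&0&1-x_3\end{array}\right),\qquad
A_1^+=\begin{pmatrix}x_3&x_1&x_2\\ x_1&1-x_1&0\\ x_2&0&1-x_2\end{pmatrix},
\end{equation}
with rows and columns numbered $0,1,2,3$. The splitting shown is at $e=(0,3)$, with $F=\{(3,0)\}$ and $A_2^+=[1]$. We split $A_1^+$ in the same way at the position $(0,2)$, and the resulting $2\times2$ matrix at the position $(0,1)$. Only $1\times1$ matrices remain, and the three splittings cost $h(x_3)+h(x_2)+h(x_1)$. The predicted bound can be confirmed directly: we have $\operatorname{per}A=\sum_t x_t\cdot x_t\prod_{s\ne t}(1-x_s)$, and Jensen's inequality with the weights $x_t$ gives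
\[
\log\operatorname{per}A\ \ge\ \sum_tx_t\log x_t+\sum_s(1-x_s)\log(1-x_s)=-\sum_th(x_t)=-3\log2+\sum_tc(x_t).
\]
Each splitting costs $\log2$ and \emph{saves} $c$ of the weight at which it is made. Here the weights cannot all be $\frac12$, and the savings give the improvement of Theorem~\ref{thm:B}.

The example also shows the two obstacles to a naive induction. First, $A_1^+$ is not nearly decomposable: replacing its corner entry $x_3$ by $0$ leaves the pattern of a cycle. The induction must therefore cover all fully indecomposable matrices. For these the bound $2^{1-n}$ is false, so the superfluous entries must be charged a penalty, which the savings have to pay for. It can also happen that a piece has no entry at which to split; there we use a theorem of Gurvits. Second, entries are added together: after the second splitting the corner holds $x_3+x_2$. To keep track of savings and penalties entry by entry we do not merge the summands, and so we work with bipartite multigraphs.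

\section{Tools}\label{sec:tools}

\paragraph{The log-sum inequality.} For finite families $\alpha_t>0$, $\beta_t>0$ with sums $\alpha$ and $\beta$, Jensen's inequality for the concave function $\log$ gives
\begin{equation}\label{eq:logsum}
\sum_t\alpha_t\log\frac{\beta_t}{\alpha_t}\ \le\ \alpha\log\frac\beta\alpha .
\end{equation}

\paragraph{Matchings and scaling.} \emph{Hall's theorem}: a bipartite graph with sides of equal size has a perfect matching if every set $Z$ of vertices of one side has at least $|Z|$ neighbors. \emph{Birkhoff's theorem}: every doubly stochastic matrix is a convex combination of permutation matrices. \emph{The Sinkhorn--Knopp theorem} \cite{SK}: if $W$ is nonnegative and fully indecomposable, there are diagonal matrices $D,E$ with positive diagonal entries such that $DWE$ is doubly stochastic.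

\paragraph{Gurvits' bound.} Put $\gamma(1)=1$ and $\gamma(d)=\left(\frac{d-1}d\right)^{d-1}$ for $d\ge2$. The sequence $\gamma$ is decreasing, and $\gamma(d)\ge\exp(-1)$ because $(d-1)\log\bigl(1+\frac1{d-1}\bigr)\le1$.

\begin{theorem}[Gurvits \cite{Gurvits}; see \cite{LS} for an exposition]\label{thm:gurvits}
If $B$ is a doubly stochastic matrix of order $n$ with $\lambda_s$ nonzero entries in column $s$, then $\operatorname{per}B\ge\prod_{s=1}^n\gamma(\min\{s,\lambda_s\})$.
\end{theorem}

The columns may be ordered arbitrarily, so any one column can be placed first, where it costs nothing. Since $\gamma(2)=\frac12$, the theorem gives $2^{1-n}$ when at most two columns have more than two nonzero entries. It does not give the conjecture beyond that, because $\gamma(3)=\frac49<\frac12$. The next lemma shows that the function $c$ makes up the difference: a line with $d\ge3$ positive entries cannot have all of them equal to $\frac12$.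

\begin{lemma}\label{lem:num}
For integers $d\ge2$ let $\varphi(d)=2^d(d-1)^{d-1}/d^d$.
\begin{itemize}
\item[(i)] If $\alpha_1,\dots,\alpha_d>0$ have sum $1$, then $\sum_tc(\alpha_t)\ge\log\varphi(d)$.
\item[(ii)] $\varphi$ is nondecreasing, with $\varphi(2)=1$, $\varphi(3)=\frac{32}{27}$ and $\varphi(4)=\frac{27}{16}$.
\item[(iii)] $2\gamma(d)\varphi(d)\ge1$ for all $d\ge2$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) By convexity the sum is at least $d\,c(1/d)$, and
\[
d\,c(1/d)=d\log2-\log d-(d-1)\log\tfrac d{d-1}=\log\varphi(d).
\]
(ii) The function $x\mapsto x\,c(1/x)$ has derivative $c(s)-s\,c'(s)$ with $s=1/x$. For $x\ge2$ we have $0<s\le\frac12$ and $c'(s)\le0$, so the derivative is nonnegative.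
(iii) The product equals $1$ for $d=2$ and $2\cdot\frac49\cdot\frac{32}{27}=\frac{256}{243}$ for $d=3$. For $d\ge4$ it is at least $2\exp(-1)\varphi(4)=\frac{27}8\exp(-1)>1$.
\end{proof}

\section{Elementary graphs and cuts}\label{sec:cuts}

A \emph{graph} $G$ is a finite bipartite multigraph (parallel edges are allowed) with a set $V_1$ of \emph{rows} and a set $V_2$ of \emph{columns}, where $|V_1|=|V_2|=n\ge1$ is the \emph{order}. We write $\Gamma(Z)$ for the set of neighbors of a vertex set $Z$, $\delta(v)$ for the set of edges at a vertex $v$, $\deg v=|\delta(v)|$, and $E(U,U')$ for the set of edges between $U$ and $U'$; a subscript names the graph when necessary. An edge between row $r$ and column $s$ is said to join $(r,s)$. The \emph{transpose} of $G$ exchanges the roles of $V_1$ and $V_2$. The \emph{support graph} of a square matrix has one edge for each nonzero position.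

We call $G$ \emph{elementary} if it has an edge and $|\Gamma(Z)|>|Z|$ for all $\emptyset\ne Z\subsetneq V_1$. A set $Z$ of $s$ rows has at most $s$ neighbors exactly when it misses at least $n-s$ columns. So a matrix of order $n\ge2$ is fully indecomposable if and only if its support graph is elementary. A graph of order $1$ is elementary if and only if it has at least one edge.

\begin{lemma}\label{lem:E}
A graph with at least one edge is elementary if and only if it is connected and every edge lies in a perfect matching.
\end{lemma}

\begin{proof}
Let $G$ be elementary and let an edge join $(r,s)$. For $\emptyset\ne Z\subseteq V_1\setminus\{r\}$ we have $|\Gamma(Z)\setminus\{s\}|\ge|Z|$, so by Hall's theorem $G-r-s$ has a perfect matching, and the edge extends it to one of $G$. If $G$ were disconnected, it would split into two nonempty parts without edges between them. As a perfect matching exists, each part has as many rows as columns, and the row set $Z$ of one part satisfies $\emptyset\ne Z\subsetneq V_1$ and $|\Gamma(Z)|\le|Z|$, a contradiction.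

Conversely, let every edge lie in a perfect matching, and suppose that $\emptyset\ne Z\subsetneq V_1$ and $|\Gamma(Z)|\le|Z|$. Every perfect matching matches $Z$ into $\Gamma(Z)$, hence onto it. So no perfect matching, and therefore no edge, joins $V_1\setminus Z$ to $\Gamma(Z)$. Then $Z\cup\Gamma(Z)$ is separated from the nonempty rest, and $G$ is disconnected.
\end{proof}

In particular the transpose of an elementary graph is elementary. An edge $k$ of an elementary graph $G$ is \emph{removable} if $G-k$ is elementary and \emph{critical} otherwise; $R(G)$ and $K(G)$ denote the sets of removable and of critical edges. For support graphs these are the sets $R$ and $K$ of Theorem~\ref{thm:C}. The definition with $|Z|=1$, applied to $G$ and to its transpose, gives a fact that we use repeatedly: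
\begin{equation}\label{eq:deg}
\begin{minipage}{0.82\textwidth}
\emph{in an elementary graph of order $n\ge2$ every vertex has at least two distinct neighbors, and both edges at a vertex of degree $2$ are critical.}
\end{minipage}
\end{equation}

\begin{example}\label{ex:patterns}
The support graph of $I+P$ is a cycle of length $2n$. It is connected and is the union of two perfect matchings, so it is elementary, and all its edges are critical by \eqref{eq:deg}. Next, for $d\ge2$ and $x_1,\dots,x_d>0$ with sum $1$ let
\[
A(x)=\begin{pmatrix}0&x^T\\ x&I_d-\operatorname{diag}(x)\end{pmatrix},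
\]
a doubly stochastic matrix of order $d+1$ with rows and columns numbered $0,\dots,d$; for $d=3$ it is the matrix in \eqref{eq:four}. A perfect matching of its support graph contains some $(0,t)$, hence $(t,0)$, hence $(s,s)$ for all $s\ne t$. So the perfect matchings are $M_1,\dots,M_d$ with $M_t=\{(0,t),(t,0)\}\cup\{(s,s):s\ne t\}$. They cover all edges and the graph is connected, so it is elementary. Every edge meets a row or column with number $t\ge1$, which has degree $2$. Hence $A(x)$ is nearly decomposable.
\end{example}

We now translate the block form of Section~\ref{sec:idea}.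

\begin{definition}\label{def:cut}
A \emph{cut} of a graph $G$ consists of partitions $V_1=X\sqcup X'$ and $V_2=Y\sqcup Y'$ with $|X|=|Y|\ge1$ and $|X'|=|Y'|\ge1$ such that $E(X,Y')$ is a single edge $e$, joining $(i,j)$ with $i\in X$ and $j\in Y'$. Put $F=E(X',Y)$. The \emph{pieces} of the cut are
\begin{itemize}
\item $G_1$ on $X\cup Y$, with the edges $E(X,Y)$ and, for each $f\in F$ joining $(x',y)$, an edge joining $(i,y)$, again called $f$;
\item $G_2$ on $X'\cup Y'$, with the edges $E(X',Y')$ and, for each $f\in F$ joining $(x',y)$, an edge joining $(x',j)$, again called $f$.
\end{itemize}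
\end{definition}

In other words, $G_1$ arises by contracting $X'\cup Y'\cup\{i\}$ to the vertex $i$ and $G_2$ by contracting $X\cup Y\cup\{j\}$ to the vertex $j$, with loops deleted. All of $F$ lies at $i$ in $G_1$ and at $j$ in $G_2$. In the transpose of $G$, the sets $Y',X'$ in the roles of $X,Y$ form a cut with the same $e$ and $F$, and $(G_1,i)$ and $(G_2,j)$ change places.

\begin{lemma}\label{lem:exist}
If $G$ is elementary of order $n\ge2$, then every critical edge $e$ is the edge of a cut.
\end{lemma}

\begin{proof}
Let $e$ join $(i,j)$. By \eqref{eq:deg}, $G-e$ still has an edge, so there is $\emptyset\ne X\subsetneq V_1$ with $|\Gamma_{G-e}(X)|\le|X|<|\Gamma_G(X)|$. The two neighborhoods can differ only in $j$. Hence $Y=\Gamma_{G-e}(X)$ has $|X|$ elements, $j\notin Y$, $i\in X$, and $e$ is the only edge from $X$ to $V_2\setminus Y$.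
\end{proof}

\begin{lemma}\label{lem:PM}
Given a cut of $G$, the map $M\mapsto(M\cap E(G_1),M\cap E(G_2))$ is a bijection from the perfect matchings of $G$ onto the pairs $(M_1,M_2)$ of perfect matchings of $G_1,G_2$ with $M_1\cap F=M_2\cap F$. This common trace has at most one element, and it is nonempty if and only if $e\in M$.
\end{lemma}

\begin{proof}
Let $M$ be a perfect matching of $G$. If $e\notin M$, then $M$ matches $X$ onto $Y$, so $M\cap F=\emptyset$, $M$ matches $X'$ onto $Y'$, and $M_1,M_2$ are perfect matchings of the pieces. If $e\in M$, then $M$ matches $X\setminus\{i\}$ into $Y$, and the one remaining column $y\in Y$ is covered by an edge $f\in F$, joining $(x',y)$ say; the rows of $X'\setminus\{x'\}$ are matched onto $Y'\setminus\{j\}$. Since $f$ joins $(i,y)$ in $G_1$ and $(x',j)$ in $G_2$, again $M_1,M_2$ are perfect matchings, with trace $\{f\}$.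

Conversely, let $M_1,M_2$ have the common trace $T$. Then $|T|\le1$, since all of $F$ lies at $i$ in $G_1$. If $T=\emptyset$, then $M_1\cup M_2$ is a perfect matching of $G$ avoiding $e$. If $T=\{f\}$ with $f$ joining $(x',y)$, then $M_1-f$ matches $X\setminus\{i\}$ onto $Y\setminus\{y\}$ and $M_2-f$ matches $X'\setminus\{x'\}$ onto $Y'\setminus\{j\}$, so $M_1\cup M_2\cup\{e\}$ is a perfect matching of $G$. The two constructions are inverse to each other.
\end{proof}

The induction needs to know that the pieces are elementary, and how criticality in $G$ relates to criticality in the pieces. Both follow from one criterion.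

\begin{lemma}\label{lem:glue}
Given a cut of $G$, the graph $G$ is elementary if and only if
\begin{itemize}
\item[(1)] $F\ne\emptyset$,
\item[(2)] $G_1$ and $G_2$ are elementary,
\item[(3)] $i$ has an edge outside $F$ in $G_1$, and $j$ has an edge outside $F$ in $G_2$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $G$ be elementary; its order is at least $2$. If $F=\emptyset$, then $\Gamma(X')\subseteq Y'$, which is impossible. By \eqref{eq:deg} the vertices $i$ and $j$ have edges other than $e$, and these lie in $E(X,Y)$ and $E(X',Y')$ respectively; this is (3). Every edge of $G_1$ lies in a perfect matching of $G$, hence by Lemma~\ref{lem:PM} in one of $G_1$. If $G_1$ were disconnected, it would split into two nonempty parts, each with as many rows as columns. Let $Z\ne\emptyset$ be the row set of the part not containing $i$. Rows in $X\setminus\{i\}$ have the same edges in $G$ and in $G_1$, so $|\Gamma_G(Z)|\le|Z|$, a contradiction. By Lemma~\ref{lem:E}, $G_1$ is elementary, and so is $G_2$ by transposition.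

Now assume (1)--(3). A perfect matching of $G_1$ through an edge at $i$ outside $F$ avoids $F$; in the same way $G_2$ has a perfect matching avoiding $F$; and both pieces have perfect matchings through any given $f\in F$. So every possible trace occurs in both pieces, and every perfect matching of one piece extends to a pair as in Lemma~\ref{lem:PM}. Therefore each edge of $E(G_1)\cup E(G_2)$ lies in a perfect matching of $G$, and so does $e$, by (1).

For connectivity, let $f\in F$ join $(i,y)$ in $G_1$. Take perfect matchings $M_1\ni f$ and $M_1'$ of $G_1$ with $M_1'\cap F=\emptyset$. Their symmetric difference is a disjoint union of cycles (possibly of length $2$), one of which contains $f$. Its second edge at $i$ belongs to $M_1'$ and its other edges are not at $i$, so $f$ is its only edge in $F$. Thus $i$ and $y$ are joined by a path in $E(X,Y)$. Replacing the edges of $F$ by such paths shows that $G_1-F$ is connected, and by transposition so is $G_2-F$. These two graphs are subgraphs of $G$ that cover all vertices, and $e$ joins them. So $G$ is connected, and Lemma~\ref{lem:E} applies.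
\end{proof}

\begin{lemma}\label{lem:crit}
Let $G$ be elementary with a cut. If $\deg_G(i)=2$, let $k_0\in E(X,Y)$ be the edge at $i$ other than $e$; otherwise $k_0$ is not defined.
\begin{itemize}
\item[(a)] If $k\in E(X,Y)$, $k\ne k_0$ and $k\in K(G)$, then $k\in K(G_1)$.
\item[(b)] If $k\in E(X',Y')$, $k$ is not at $j$ and $k\in K(G)$, then $k\in K(G_2)$.
\item[(c)] If $|F|\ge2$, $f\in F$ and $f\in K(G)$, then $f\in K(G_1)\cup K(G_2)$.
\item[(d)] The edges $e$ and $k_0$ are critical in $G$. If $F=\{f\}$, then $f$ is critical in $G$.
\end{itemize}
\end{lemma}

\begin{proof}
For $k\ne e$ the same partitions form a cut of $G-k$, whose pieces are obtained from $G_1,G_2$ by deleting $k$. Conditions (1)--(3) of Lemma~\ref{lem:glue} hold for $G$. In (a)--(c) we assume that $k$ is removable in each piece that contains it, so that (2) holds for $G-k$, and we check (1) and (3); then $k\in R(G)$.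

(a) The set $F$ and the edges at $j$ are unchanged. If $k$ is at $i$, then $\deg_G(i)\ge3$ because $k\ne k_0$, so $i$ keeps an edge in $E(X,Y)$. (b) The set $F$ and the edges at $i$ and $j$ are unchanged. (c) The set $F\setminus\{f\}$ is nonempty, and the edges outside $F$ are unchanged.

(d) We have $\Gamma_{G-e}(X)\subseteq Y$, so $e$ is critical; $k_0$ is critical by \eqref{eq:deg}; and if $F=\{f\}$, then $G-f$ violates (1).
\end{proof}

So a critical edge of $G$ can become removable in all pieces containing it only if it is $k_0$, the single edge of $F$, or an edge at $j$. In the matrix \eqref{eq:four} this happened to the single edge of $F$.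

\section{The entropy functional}\label{sec:Lambda}

A \emph{weighting} of an elementary graph $G$ is a function $a:E(G)\to(0,1]$ with $\sum_{k\in\delta(v)}a_k=1$ at every vertex $v$. A probability measure $\mu$ on the perfect matchings of $G$ is \emph{admissible} for $a$ if $\mu(\{M:k\in M\})=a_k$ for every edge $k$. The entropy of a probability measure $\mu$ on a finite set is $H(\mu)=\sum_M\eta(\mu(M))$.

\begin{lemma}\label{lem:birk}
If $b:E(G)\to[0,1]$ has sum $1$ at every vertex, there is a probability measure on the perfect matchings of $G$ under which each edge $k$ is used with probability $b_k$.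
\end{lemma}

\begin{proof}
Let $b_{rs}$ be the sum of $b_k$ over the edges $k$ joining $(r,s)$. By Birkhoff's theorem there is a random permutation $\sigma$ with $\Pr(\sigma(r)=s)=b_{rs}$. Given $\sigma$, choose for each row $r$ independently an edge $k$ joining $(r,\sigma(r))$ with probability $b_k/b_{r\sigma(r)}$.
\end{proof}

The admissible measures thus form a nonempty compact set, and $H$ is continuous, so we may define
\[
\Lambda(G,a)=\max_{\mu\ \mathrm{admissible}}H(\mu)-\sum_{k\in E(G)}\eta(a_k).
\]
The subtracted sum is the entropy of the experiment in which every row chooses an edge independently according to $a$. So $-\Lambda$ measures how much entropy is lost when the choices are required to form a perfect matching while keeping their marginal distributions. The value of $\Lambda$ is unchanged by transposition.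

\begin{example}\label{ex:Lambda}
If $n=1$, the perfect matchings are the single edges, $\mu=a$ is the only admissible measure, and $\Lambda=0$. For the cycle with weights $x,1-x$, the two perfect matchings have probabilities $x,1-x$, so $\Lambda=h(x)-nh(x)=-(n-1)h(x)$. For the matrix $A(x)$ of Example~\ref{ex:patterns}, the edge $(0,t)$ lies only in $M_t$, so $\mu(M_t)=x_t$ and
\[
\Lambda=\sum_t\eta(x_t)-\sum_t\bigl(2\eta(x_t)+\eta(1-x_t)\bigr)=-\sum_{t=1}^dh(x_t).
\]
For the $3\times3$ matrix with all entries $\frac13$ the uniform measure on the six perfect matchings is admissible, so $\Lambda=\log6-3\log3=\log\frac29$.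
\end{example}

We need three properties of $\Lambda$: it lies below $\log\operatorname{per}$, it behaves well under cuts, and it still satisfies Gurvits' bound.

\begin{lemma}\label{lem:per}
Let $A$ be a fully indecomposable doubly stochastic matrix and $G$ its support graph, weighted by the entries of $A$. Then $\log\operatorname{per}A\ge\Lambda(G,a)$.
\end{lemma}

\begin{proof}
Let $\mu$ be an admissible measure of maximal entropy. Apply \eqref{eq:logsum} to the families $\mu(M)$ and $\prod_{k\in M}a_k$, indexed by the perfect matchings $M$ with $\mu(M)>0$. The first has sum $1$ and the second has sum at most $\operatorname{per}A$, so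
\[
\log\operatorname{per}A\ \ge\ H(\mu)+\sum_M\mu(M)\sum_{k\in M}\log a_k=H(\mu)+\sum_ka_k\log a_k=\Lambda(G,a).\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:cut}
Let $G$ be elementary with a weighting $a$ and a cut. Then $\sum_{f\in F}a_f=a_e$, the restrictions of $a$ are weightings of $G_1$ and $G_2$, and
\[
\Lambda(G,a)\ \ge\ \Lambda(G_1,a)+\Lambda(G_2,a)-\log2+c(a_e).
\]
\end{lemma}

\begin{proof}
The total weight of $E(X,Y)$ equals $|X|-a_e$ by the row sums and $|Y|-\sum_Fa_f$ by the column sums, which gives the first claim. In $G_1$ the row $i$ loses $e$ and gains $F$, in $G_2$ the column $j$ loses $e$ and gains $F$, and all other vertices keep their edges; this gives the second claim.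

Let $\mu_1,\mu_2$ be admissible measures of maximal entropy for the pieces. This is the point where fixed marginals pay off: under both measures the trace $T$ on $F$ has the same law $\pi$, with $\pi(\{f\})=a_f$ and $\pi(\emptyset)=1-a_e$. All these numbers are positive, since $\deg_G(i)\ge2$. For a perfect matching $M$ of $G$ with pair $(M_1,M_2)$ and trace $T$ as in Lemma~\ref{lem:PM}, put
\[
\mu(M)=\frac{\mu_1(M_1)\,\mu_2(M_2)}{\pi(T)} ;
\]
that is, $M_1$ and $M_2$ are conditionally independent given the common trace. Summing over all $M_2$ with trace $T$ shows that $M_1$ has law $\mu_1$ under $\mu$, and symmetrically $M_2$ has law $\mu_2$. Hence $\mu$ is a probability measure, each edge $k\ne e$ has marginal $a_k$, and $e$ has marginal $1-\pi(\emptyset)=a_e$. So $\mu$ is admissible. Taking the expectation of $-\log\mu(M)$ gives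
\[
H(\mu)=H(\mu_1)+H(\mu_2)-H(\pi),\qquad H(\pi)=\eta(1-a_e)+\sum_{f\in F}\eta(a_f).
\]
The edges of $F$ lie in both pieces and $e$ lies in neither, so
\[
\sum_{E(G)}\eta(a_k)=\sum_{E(G_1)}\eta(a_k)+\sum_{E(G_2)}\eta(a_k)-\sum_{f\in F}\eta(a_f)+\eta(a_e).
\]
On subtracting, the sums over $F$ cancel and the loss is $\eta(1-a_e)+\eta(a_e)=\log2-c(a_e)$.
\end{proof}

Since $\Lambda\le\log\operatorname{per}$, a lower bound for the permanent of the given matrix says nothing about $\Lambda$. The next proof finds a second doubly stochastic matrix $B$ with the same pattern whose permanent lies \emph{below} $\exp\Lambda$. Gurvits' bound depends only on the pattern, so it can be applied to $B$.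

\begin{lemma}\label{lem:gur}
Let $G$ be elementary of order $n\ge2$ with a weighting $a$, and let $v$ be a vertex. Then $\Lambda(G,a)\ge\sum_u\log\gamma(\deg u)$, where $u$ runs over the vertices other than $v$ on the same side as $v$.
\end{lemma}

\begin{proof}
By transposition we may assume that $v$ is a column. Let $\mu$ be an admissible measure of maximal entropy.

\emph{Step 1: $\mu(M)>0$ for every perfect matching $M$.} Let $\upsilon$ be the uniform measure on all perfect matchings, let $b_k\le1$ be its edge marginals, and let $\varepsilon=\frac12\min_ka_k$. The function $(a-\varepsilon b)/(1-\varepsilon)$ is nonnegative with vertex sums $1$, so it is the vector of marginals of a measure $\upsilon'$ by Lemma~\ref{lem:birk}. Then $\mu_0=\varepsilon\upsilon+(1-\varepsilon)\upsilon'$ is admissible and positive everywhere. Suppose that $\mu(M^*)=0$, and consider the admissible measures $\mu_t=(1-t)\mu+t\mu_0$ as $t\downarrow0$. The terms of $H(\mu_t)$ with $\mu(M)>0$ change by $O(t)$, the other terms are nonnegative, and $\eta(t\mu_0(M^*))/t\to\infty$. So $H(\mu_t)>H(\mu)$ for small $t>0$, a contradiction.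

\emph{Step 2: $\mu$ has product form.} Let $L$ be the linear map that sends a real function $\nu$ on the perfect matchings to $\sum_M\nu(M)1_M\in\mathbb R^{E(G)}$, where $1_M$ is the indicator vector of $M$. If $L\nu=0$, then summing the coordinates over the edges at one vertex gives $\sum_M\nu(M)=0$. By Step~1, $\mu+t\nu$ is then admissible for small $|t|$, and the derivative of $H(\mu+t\nu)$ at $t=0$ vanishes:
\[
0=-\sum_M\nu(M)\bigl(\log\mu(M)+1\bigr)=-\sum_M\nu(M)\log\mu(M).
\]
Thus $\log\mu$ is orthogonal to the kernel of $L$, so it lies in the image of the transpose of $L$: there are numbers $w_k>0$ with $\log\mu(M)=\sum_{k\in M}\log w_k$ for all $M$. Taking expectations gives $H(\mu)=-\sum_ka_k\log w_k$, that is,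
\[
\Lambda(G,a)=-\sum_ka_k\log\frac{w_k}{a_k}.
\]

\emph{Step 3: scaling.} Let $W_{rs}$ and $a_{rs}$ be the sums of $w_k$ and $a_k$ over the edges joining $(r,s)$. Then $\operatorname{per}W=\sum_M\prod_{k\in M}w_k=\sum_M\mu(M)=1$, and $W$ is fully indecomposable because $G$ is elementary. By the Sinkhorn--Knopp theorem $B=DWE$ is doubly stochastic for some positive diagonal matrices $D=\operatorname{diag}(D_r)$ and $E=\operatorname{diag}(E_s)$, and $\operatorname{per}B=\prod_rD_r\prod_sE_s$. With sums over the pairs $(r,s)$ joined by an edge,
\[
-\Lambda(G,a)\ \le\ \sum_{r,s}a_{rs}\log\frac{W_{rs}}{a_{rs}}=\sum_{r,s}a_{rs}\log\frac{B_{rs}}{a_{rs}}-\log\operatorname{per}B\ \le\ -\log\operatorname{per}B .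
\]
The first inequality is \eqref{eq:logsum} for each class of parallel edges. The equality holds because $(a_{rs})$ has line sums $1$, so that $\sum_{r,s}a_{rs}\log(D_rE_s)=\sum_r\log D_r+\sum_s\log E_s$. The last inequality is \eqref{eq:logsum} in each row, where both families have sum $1$.

\emph{Step 4.} Apply Theorem~\ref{thm:gurvits} to $B$ with $v$ as the first column, which contributes $\gamma(1)=1$. Any other column $u$ has at most $\deg u$ nonzero entries and $\gamma$ is decreasing, so it contributes at least $\gamma(\deg u)$.
\end{proof}

\section{The main inequality}\label{sec:main}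

\begin{proposition}\label{prop:main}
Let $G$ be an elementary graph of order $n\ge1$ with a weighting $a$. Let $v$ be a vertex and let $g\in\delta(v)$; if $\deg v\ge3$, we also allow $g=\varnothing$ (no edge). Then
\begin{equation}\label{eq:S}
\Lambda(G,a)\ \ge\ -(n-1)\log2-\sum_{k\in R(G)\setminus\delta(v)}c(a_k)+\sum_{k\in K(G)\cap\delta(v),\ k\ne g}c(a_k).
\end{equation}
\end{proposition}

Before the proof we explain the three features of the right side.

\emph{The penalty.} Let $n\ge2$, and replace an edge $k$ of weight $x$ by a path of three edges with weights $x,1-x,x$ through a new column and a new row. The new graph has a cut whose pieces are $G$ and a pair of parallel edges, so it is elementary by Lemma~\ref{lem:glue}, and its three new edges are critical by \eqref{eq:deg}. Perfect matchings and admissible measures of the two graphs correspond, so the order grows by $1$ and $\Lambda$ changes by exactly $-h(x)=-\log2+c(x)$. Thus a removable edge of a piece may be the trace of critical edges of the original graph, and $c(a_k)$ is the penalty that the saving of the corresponding cut can pay for. Applying the operation to all nine edges of the support graph of the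 all-ones $3\times3$ matrix gives a nearly decomposable pattern of order $12$ from which nine cuts lead to a piece without critical edges. This is why Lemma~\ref{lem:gur} is needed.

\emph{The vertex $v$.} Its edges pay no penalty; this reflects the free first column in Gurvits' bound. In the induction we take $j$ as the free vertex of $G_2$, which disposes of the edges at $j$ that Lemma~\ref{lem:crit}(b) does not cover. The critical edges at $v$ even earn a bonus. For edges of $F$, the bonus in $G_2$ will offset a penalty in $G_1$. The bonus cannot be increased in general: for $A(x)$ with $d\ge3$, $v$ the row $0$ and $g=\varnothing$, both sides of \eqref{eq:S} equal $-d\log2+\sum_tc(x_t)$ by Example~\ref{ex:Lambda}.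

\emph{The edge $g$.} It cannot be omitted when $\deg v\le2$. For a single edge, $\Lambda=0$ while $c(1)=\log2$. For the cycle of order $2$, $\Lambda=-\log2+c(x)$, while the two edges at $v$ would claim $2c(x)$.

It is instructive to run the bookkeeping on the cut \eqref{eq:four}, where $i$ is row $0$, $F=\{f\}$ with $f=(3,0)$, $a_e=a_f=x_3$, and $G_2$ is a pair of parallel edges with $\Lambda=0$. In $G_1$ the edge $f$ is removable, and all other edges keep their status. If $v$ is row $0$, then $f$ lies at $v$ in $G_1$ and is free, and the saving $c(x_3)$ is the bonus for $e$. If $v$ is column $0$, then $f$ earns no bonus in $G_1$, and the saving supplies the bonus for $f$ in $G$. If $v$ is row $1$, then $f$ is penalized in $G_1$, and the saving pays the penalty. In each case one saving settles one debt. The heart of the proof is that two debts never occur together.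

\begin{proof}[Proof of Proposition~\ref{prop:main}]
Let $[\,\cdot\,]\in\{0,1\}$ denote the truth value of a statement, and for an edge $k$ of $G$ put
\begin{equation}\label{eq:eps}
\varepsilon(k)=[\,k\in K(G),\ k\ne g\,]-[\,k\notin\delta(v)\,].
\end{equation}
This equals $-1$ for removable edges not at $v$, $+1$ for critical edges at $v$ other than $g$, and $0$ otherwise. So \eqref{eq:S} reads $\Lambda(G,a)\ge-(n-1)\log2+\sum_k\varepsilon(k)c(a_k)$. Note that $\varepsilon(k)\ge0$ if $k$ is at $v$ and $\varepsilon(k)\le0$ if not. We use induction on $n$.

\medskip\noindent\textbf{Order one.} Here $\Lambda=0$ and all edges are at $v$. If there are at least two edges, all are removable; if there is one edge, it is $g$. In both cases $\varepsilon=0$.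

\medskip\noindent\textbf{Order $n\ge2$, no critical edge.} The sets $\delta(u)$, for the $n-1$ vertices $u\ne v$ on the side of $v$, partition $E(G)\setminus\delta(v)$, and $\deg u\ge2$ by \eqref{eq:deg}. Parts (iii) and (i) of Lemma~\ref{lem:num} give
\[
\log\gamma(\deg u)\ \ge\ -\log2-\log\varphi(\deg u)\ \ge\ -\log2-\sum_{k\in\delta(u)}c(a_k).
\]
Summing over $u$ and using Lemma~\ref{lem:gur} gives \eqref{eq:S}.

\medskip\noindent\textbf{Order $n\ge2$, a critical edge $e$.} Take a cut with edge $e$ (Lemma~\ref{lem:exist}). The statement is invariant under transposition, which exchanges $X\cup Y$ and $X'\cup Y'$, so we may assume $v\in X\cup Y$. The pieces are elementary by Lemma~\ref{lem:glue}, of orders $n_1,n_2<n$ with $n_1+n_2=n$, and they carry the restricted weightings by Lemma~\ref{lem:cut}. We apply the induction hypothesis to $(G_1,v,g_1)$ and $(G_2,j,g_2)$, where $g_2$ is an edge at $j$ in $G_2$ outside $F$ (Lemma~\ref{lem:glue}(3)), and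
\[
g_1=g\ \text{ if }g\ne e,\qquad g_1=\text{any edge of }F\ \text{ if }g=e .
\]
The choice of $g_1$ is legitimate. If $v\ne i$, then $v$ has the same edges in $G$ and $G_1$, and $e$ is not among them. If $v=i$, then $\delta_{G_1}(i)=(\delta_G(i)\setminus\{e\})\cup F$, which contains $g_1$ when $g\ne\varnothing$ and has at least $\deg_G(i)\ge3$ elements when $g=\varnothing$. We record:
\begin{equation}\label{eq:g}
\text{for }k\in E(X,Y):\quad k=g\iff k=g_1,\qquad k\in\delta_G(v)\iff k\in\delta_{G_1}(v).
\end{equation}

Let $\varepsilon_1,\varepsilon_2$ be the functions \eqref{eq:eps} of the two triples, extended by $0$ to the edges of $G$ outside the piece. Since $(n_1-1)+(n_2-1)+1=n-1$, Lemma~\ref{lem:cut} and the induction hypothesis give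
\[
\Lambda(G,a)\ \ge\ -(n-1)\log2+\sum_{k\in E(G)}p(k)\,c(a_k),\qquad p(k)=\varepsilon_1(k)+\varepsilon_2(k)+[k=e].
\]
Put $\Delta(k)=p(k)-\varepsilon(k)$. We must show that $\sum_k\Delta(k)c(a_k)\ge0$. Call \emph{exceptional} the edge $e$, the edge $k_0$ of Lemma~\ref{lem:crit} if it is defined, and the edge $f$ if $F=\{f\}$; call all other edges \emph{ordinary}. Exceptional edges are critical in $G$ by Lemma~\ref{lem:crit}(d). They also share the same value of $c$, because $a_{k_0}=1-a_e$ and $a_f=a_e$. As $c\ge0$, it suffices to show that $\Delta(k)\ge0$ for ordinary $k$ and that the sum of $\Delta(k)$ over the exceptional edges is nonnegative.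

\medskip\noindent\emph{Edges $k\in E(X',Y')$.} They are not at $v$, so $\varepsilon(k)=[k\in K(G)]-1\le0$. If $k$ is at $j$, then $p(k)=\varepsilon_2(k)\ge0$. Otherwise $\Delta(k)=[k\in K(G_2)]-[k\in K(G)]\ge0$ by Lemma~\ref{lem:crit}(b).

\medskip\noindent\emph{Edges $k\in E(X,Y)$.} By \eqref{eq:g},
\begin{equation}\label{eq:XY}
\Delta(k)=[\,k\in K(G_1),\ k\ne g\,]-[\,k\in K(G),\ k\ne g\,].
\end{equation}
For $k\ne k_0$ this is nonnegative by Lemma~\ref{lem:crit}(a). For $k=k_0$ it equals $-[\,k_0\in R(G_1),\ k_0\ne g\,]$.

\medskip\noindent\emph{Edges $f\in F$.} They lie at $j$ in $G_2$ and differ from $g_2$, so $\varepsilon_2(f)=[f\in K(G_2)]$. If $v=i$, then $f$ is at $v$ in $G_1$ but not in $G$, so $\varepsilon_1(f)\ge0\ge\varepsilon(f)$ and $\Delta(f)\ge0$, whatever $|F|$ is. If $v\ne i$, then $g_1=g$ and $f$ is at $v$ in $G_1$ if and only if it is at $v$ in $G$, so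
\[
\Delta(f)=[\,f\in K(G_1),\ f\ne g\,]+[\,f\in K(G_2)\,]-[\,f\in K(G),\ f\ne g\,].
\]
For $|F|\ge2$ this is nonnegative by Lemma~\ref{lem:crit}(c). For $|F|=1$ it is at least $-[f\ne g]$.

This settles the ordinary edges. For the exceptional edges we distinguish two cases.

\medskip\noindent\emph{Case $v=i$.} Here $\varepsilon(e)=[e\ne g]$, so $\Delta(e)=[e=g]$, and $\Delta(f)\ge0$ for all $f\in F$. If $k_0$ is defined, then $\deg_G(v)=2$, so $g\in\{e,k_0\}$ and $\Delta(k_0)\ge-[k_0\ne g]=-[e=g]$. The sum is nonnegative.

\medskip\noindent\emph{Case $v\ne i$.} The critical edge $e$ is not at $v$, so $\varepsilon(e)=0$ and $\Delta(e)=1$. The other exceptional edges have $\Delta\ge-1$. So the sum can be negative only if $F=\{f\}$, $k_0$ is defined, and $\Delta(f)=\Delta(k_0)=-1$; this forces $f\ne g$, $k_0\ne g$ and $k_0\in R(G_1)$. Suppose that all this holds. Then $\delta_{G_1}(i)=\{k_0,f\}$, and $k_0$ is a removable edge at a vertex of degree $2$ of $G_1$. By \eqref{eq:deg} the order of $G_1$ is $1$: $X=\{i\}$ and $Y=\{y\}$. Since $v\ne i$, we have $v=y$ and $\delta_G(v)=\{k_0,f\}$. As $\deg v=2$, the edge $g$ may not be omitted, so $g\in\{k_0,f\}$, a contradiction.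

In both cases the sum over the exceptional edges is nonnegative, and the induction is complete.
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $G$ be the support graph of $A$, weighted by the entries. It is elementary, $R(G)=R$, $K(G)=K$, and the line $v$ is a vertex whose edges are the nonzero positions in $v$. Combine Lemma~\ref{lem:per} with Proposition~\ref{prop:main} and use $\exp c(x)=2\exp(-h(x))$.
\end{proof}

For a nearly decomposable matrix $R=\emptyset$, so Theorem~\ref{thm:C} becomes
\begin{equation}\label{eq:nd}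
\operatorname{per}A\ \ge\ 2^{1-n}\exp\Bigl(\sum_kc(a_k)\Bigr),
\end{equation}
where $k$ runs over the nonzero positions in $v$ other than $g$.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
The inequality follows from \eqref{eq:nd} and $c\ge0$. Suppose that $\operatorname{per}A=2^{1-n}$. Then every entry $a_k$ that occurs in \eqref{eq:nd}, for any choice of $v$ and $g$, satisfies $c(a_k)=0$, that is, $a_k=\frac12$. If a line had three or more nonzero entries, we could omit $g$, and the line sum would be at least $\frac32$. So by \eqref{eq:deg} every line has exactly two nonzero entries. Taking one of them as $g$ shows that the other is $\frac12$, hence both are. The support graph is connected and $2$-regular, so it is a cycle of length $2n$, and $A$ is permutation equivalent to $\frac12(I+P)$. Conversely, $\frac12(I+P)$ is nearly decomposable by Example~\ref{ex:patterns}, and its permanent is $2\cdot2^{-n}$.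
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The bound is $2^{1-n}\varphi(d)$, with $\varphi$ as in Lemma~\ref{lem:num}. For $d=2$ it is Theorem~\ref{thm:A}. For $d\ge3$ take the given line as $v$, omit $g$ in \eqref{eq:nd}, and apply Lemma~\ref{lem:num}(i).

For sharpness take the nearly decomposable matrix $A(x)$ of Example~\ref{ex:patterns} with all $x_t=\frac1d$. It has order $n=d+1$, its row $0$ has $d$ nonzero entries, and each of its $d$ perfect matchings contributes $d^{-2}(1-\frac1d)^{d-1}$. So its permanent is $(d-1)^{d-1}/d^d$, which is the bound for $n=d+1$.

If all lines of $A$ have exactly two nonzero entries, the connected support graph is a cycle, and the pattern is permutation equivalent to that of $I+P$. For any other nearly decomposable pattern some line has $d\ge3$ nonzero entries, and $\varphi(d)\ge\varphi(3)=\frac{32}{27}$ by Lemma~\ref{lem:num}(ii). The example with $d=3$ and $n=4$ has permanent $\frac4{27}=\frac{32}{27}\,2^{-3}$.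
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:D}]
The blocks are doubly stochastic, of orders $n_1,\dots,n_r$ with sum $n$, and $\operatorname{per}A$ is the product of their permanents. A block of order $n_t$ has permanent at least $2^{1-n_t}$: for $[1]$ with equality, and otherwise by Theorem~\ref{thm:A}. The product of these bounds is $2^{r-n}$, and it is attained if and only if equality holds in every block.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Gurvits} Gurvits, Electron. J. Combin. 15 (2008), R66.

\bibitem{LS} Laurent and Schrijver, Amer. Math. Monthly 117 (2010).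

\bibitem{Open} \emph{Open Problems in Matrix Theory}, \texttt{http://www.math.ecnu.edu.cn/\textasciitilde{}zhan/papers/ZhanICCM.pdf}.

\bibitem{SK} Sinkhorn and Knopp, 1967.

\end{thebibliography}
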